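\title{Class shifts, class reflections and class transpositions generate $\mathrm{RCWA}(\mathbb{Z})$}

\begin{abstract}
A permutation of $\mathbb{Z}$ is residue-class-wise affine if it is affine on every residue class modulo some positive integer. We prove the conjecture that the group $\mathrm{RCWA}(\mathbb{Z})$ of all such permutations is generated by the class shifts, the class reflections and the class transpositions. The main step shows that the class transpositions generate the full setwise stabilizer of the nonnegative integers; it rests on a cancellation argument for partitions of $\mathbb{Z}$ into residue classes. We then give smaller generating sets and determine all normal subgroups of $\mathrm{RCWA}(\mathbb{Z})$ and of its subgroup of mappings with positive slopes.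
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, a \emph{class} is a residue class $r(m)=r+m\mathbb{Z}$, always written with $m\ge1$ and $0\le r<m$. The number $m$ is the \emph{modulus} of the class, and $\mathbb{Z}=0(1)$ is itself a class. A mapping $f\colon\mathbb{Z}\to\mathbb{Z}$ is \emph{residue-class-wise affine} (rcwa) if there is an $m\ge1$ such that the restriction of $f$ to each class $r(m)$ is affine, that is, of the form $n\mapsto(a_rn+b_r)/c_r$ with $a_r,b_r,c_r\in\mathbb{Z}$ and $c_r>0$. The rational number $a_r/c_r$ is the \emph{slope} of $f$ on $r(m)$. The bijective rcwa mappings form a group under composition, which we denote by $R=\mathrm{RCWA}(\mathbb{Z})$; mappings are composed from right to left. That $R$ is a group is the only fact about it that we take for granted.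

Three families of elements of $R$ move only one or two classes.
\begin{itemize}
\item The \emph{class shift} $\nu_{r(m)}$ maps $n\mapsto n+m$ for $n\in r(m)$ and fixes all other integers.
\item The \emph{class reflection} $\varsigma_{r(m)}$ maps $n\mapsto -n+2r$ for $n\in r(m)$ and fixes all other integers.
\item For disjoint classes $r_1(m_1)$ and $r_2(m_2)$, the \emph{class transposition} $\tau_{r_1(m_1),r_2(m_2)}$ interchanges $r_1+m_1k$ and $r_2+m_2k$ for every $k\in\mathbb{Z}$ and fixes all other integers. On $r_1(m_1)$ it is $n\mapsto(m_2n+m_1r_2-m_2r_1)/m_1$, and on $r_2(m_2)$ it is $n\mapsto(m_1n+m_2r_1-m_1r_2)/m_2$.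
\end{itemize}
Let $N$ be the subgroup of $R$ generated by all class shifts, class reflections and class transpositions. It is known that $N$ is normal in $R$, but we do not use this. The conjecture posed in \cite{rcwa} is that $N=R$.

The simplest cases support the conjecture. For $m=1$ the bijective affine mappings are $n\mapsto n+s$ and $n\mapsto-n+s$, that is, $\nu_{0(1)}^{s}$ and $\nu_{0(1)}^{s}\varsigma_{0(1)}$. More generally, suppose that $f\in R$ permutes the classes modulo $m$ and is affine on each of them. Then $f(r+mk)=\pi(r)+m(\pm k+s_r)$ for a permutation $\pi$ of $\{0,\dots,m-1\}$, with a sign and an offset $s_r$ that depend on $r$. Transpositions of classes modulo $m$ produce $\pi$, reflections produce the signs, and shifts produce the offsets, so $f\in N$.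

In general, however, $f$ carries one decomposition of $\mathbb{Z}$ into classes onto a different one. Consider
\begin{equation}\label{eq:gamma}
\gamma\colon\qquad 2k\mapsto 3k,\qquad 4k+1\mapsto 3k+1,\qquad 4k+3\mapsto 3k+2\qquad(k\in\mathbb{Z}),
\end{equation}
which maps $0(2),1(4),3(4)$ onto $0(3),1(3),2(3)$ with slopes $3/2$, $3/4$, $3/4$. Shifts and reflections have slopes $\pm1$, and a class transposition has reciprocal slopes on its two classes, whereas every slope of $\gamma$ has a factor $3$ in the numerator. One might hope to separate $\gamma$ from $N$ by adding up, over the classes, the exponents of $3$ in the slopes. But this sum is not a function of the mapping: it is $3$ for the three classes in \eqref{eq:gamma} and becomes $4$ when one of them is cut into two classes. In fact there is no obstruction.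

Write $\mathbb{N}_0=\{0,1,2,\dots\}$. Let $R^+=\mathrm{RCWA}^+(\mathbb{Z})$ be the subgroup of those $f\in R$ all of whose slopes are positive, let $\mathrm{CT}=\mathrm{CT}(\mathbb{Z})$ be the subgroup generated by all class transpositions, and let
\[
S=\{f\in R: f(\mathbb{N}_0)=\mathbb{N}_0\}.
\]

\begin{theorem}\label{thm:gen}
The group $R$ is generated by the class shifts, class reflections and class transpositions; that is, $N=\mathrm{RCWA}(\mathbb{Z})$. Moreover, $R^+$ is generated by the class shifts and class transpositions.
\end{theorem}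

\begin{theorem}\label{thm:stab}
We have $S=\mathrm{CT}(\mathbb{Z})$.
\end{theorem}

Since $\gamma$ maps $\mathbb{N}_0$ onto $\mathbb{N}_0$, Theorem~\ref{thm:stab} says that $\gamma$ is a product of class transpositions alone. The theorem also gives enough control over $\mathrm{CT}$ to determine the normal structure of $R$ and $R^+$. For a group $G$, let $[G,G]$ be the subgroup generated by the commutators $[x,y]=xyx^{-1}y^{-1}$, and let $G^{ab}=G/[G,G]$. We write $G=G_0\rtimes Y$ if $G_0$ is a normal subgroup and $Y$ a subgroup of $G$ with $G=G_0Y$ and $G_0\cap Y=1$.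

\begin{theorem}\label{thm:normal}
\begin{enumerate}
\item[(i)] $R=\langle\mathrm{CT}(\mathbb{Z}),\varsigma_{0(2)}\rangle$ and $R^+=\langle\mathrm{CT}(\mathbb{Z}),\nu_{0(1)}\rangle$.
\item[(ii)] Every nontrivial subgroup of $R$ that is normalized by $\mathrm{CT}(\mathbb{Z})$ contains $\mathrm{CT}(\mathbb{Z})$. In particular, $\mathrm{CT}(\mathbb{Z})$ is simple.
\item[(iii)] There is an epimorphism $\operatorname{sgn}\colon R\to\{\pm1\}$ with simple kernel $K$. The normal subgroups of $R$ are exactly $1$, $K$ and $R$. Also $K=[R,R]$, $R^{ab}\cong\mathbb{Z}/2$ and $R=K\rtimes\langle\varsigma_{0(2)}\rangle$.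
\item[(iv)] There is an epimorphism $\delta\colon R^+\to\mathbb{Z}$ with simple kernel $K^+$. The normal subgroups of $R^+$ are exactly $1$ and $\delta^{-1}(d\mathbb{Z})$ for $d\ge0$. Also $K^+=[R^+,R^+]$, $(R^+)^{ab}\cong\mathbb{Z}$ and $R^+=K^+\rtimes\langle\nu_{0(1)}\rangle$.
\end{enumerate}
\end{theorem}

By part (i), the class shifts may be dropped from the generating set of $R$. The other two families may not: shifts and transpositions lie in the proper subgroup $R^+$, and products of shifts and reflections have slopes $\pm1$ only, while $\tau_{0(2),1(4)}$ has slope $2$ on $0(2)$.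

Section~\ref{sec:coord} reduces Theorem~\ref{thm:gen} to Theorem~\ref{thm:stab}, which is proved in Section~\ref{sec:part}. Sections~\ref{sec:transport}--\ref{sec:normal} prove Theorem~\ref{thm:normal}.

\section{Coordinates on classes; removing signs and offsets}\label{sec:coord}

A \emph{partition} means a partition of $\mathbb{Z}$ into finitely many classes, and $\mathcal{E}_M=\{0(M),1(M),\dots,(M-1)(M)\}$ is the partition into the classes modulo $M$. If $L$ is a multiple of the modulus of a class $C$, then each class modulo $L$ is either contained in $C$ or disjoint from it. We use two consequences. First, a bijection of $\mathbb{Z}$ that is affine on each class of some partition lies in $R$, because it is affine on the classes modulo a common multiple of the moduli. Second, the complement of a finite union of classes is a finite disjoint union of classes, namely of classes modulo a common multiple of the moduli.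

The formulas $(an+b)/c$ mix the choice of the image class with the way in which it is traversed. A coordinate on each class separates the two. For $C=r(m)$ let
\[
\theta_C\colon\mathbb{Z}\to C,\qquad k\mapsto r+mk .
\]
The convention $0\le r<m$ means that $\theta_C(0)$ is the least nonnegative element of $C$, so
\begin{equation}\label{eq:pos}
\theta_C(k)\ge0\iff k\ge0 .
\end{equation}

\begin{lemma}\label{lem:nf}
Let $f\in R$ be affine on the class $C=r(m)$. Then $C'=f(C)$ is a class, and there are $\epsilon\in\{\pm1\}$ and $s\in\mathbb{Z}$, determined by $f$ and $C$, such that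
\begin{equation}\label{eq:nf}
f(\theta_C(k))=\theta_{C'}(\epsilon k+s)\qquad(k\in\mathbb{Z}).
\end{equation}
The number $\epsilon$ is the sign of the slope of $f$ on $C$.
\end{lemma}

\begin{proof}
Let $f(n)=(an+b)/c$ on $C$. Then $f(r+mk)=f(r)+(am/c)k$. The number $am/c=f(r+m)-f(r)$ is an integer, and it is nonzero because $f$ is injective. Write $am/c=\epsilon m'$ with $m'\ge1$ and $\epsilon=\pm1$, and write $f(r)=r'+m's$ with $0\le r'<m'$. Then $f(r+mk)=r'+m'(\epsilon k+s)$, so $C'=r'(m')$ and \eqref{eq:nf} holds. As $\theta_{C'}$ is injective, the values at $k=0$ and $k=1$ determine $s$ and $\epsilon$.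
\end{proof}

We call $\epsilon$ the \emph{sign} and $s$ the \emph{offset} of $f$ on $C$. If $f\in R$ is affine on each class of a partition, then the images of these classes form a partition again.

For classes $C,C'$, the \emph{standard bijection} $\alpha_{C,C'}=\theta_{C'}\theta_C^{-1}\colon C\to C'$ is the affine bijection with sign $1$ and offset $0$. We have $\alpha_{C',C''}\alpha_{C,C'}=\alpha_{C,C''}$ and $\alpha_{C,C}=\mathrm{id}_C$. In the coordinate $k$, the shift $\nu_C$ acts on $C$ by $k\mapsto k+1$ and the reflection $\varsigma_C$ by $k\mapsto-k$, and $\tau_{A,B}$ is $\alpha_{A,B}$ on $A$ and $\alpha_{B,A}$ on $B$.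

For a class $C=r(m)$ and $q\ge1$, the \emph{$q$ pieces} of $C$ are
\[
C^{(q)}_i=\theta_C(i+q\mathbb{Z})=(r+mi)(qm)\qquad(0\le i<q).
\]
They are exactly the classes of modulus $qm$ contained in $C$. For $q=2$ we call them the \emph{halves} of $C$ and write $C_0,C_1$.

\begin{lemma}\label{lem:split}
Let $q\ge1$ and $0\le i<q$. Then $\theta_{C^{(q)}_i}(j)=\theta_C(i+qj)$ for every class $C$ and all $j\in\mathbb{Z}$. For classes $C,D$, the restriction of $\alpha_{C,D}$ to $C^{(q)}_i$ is the standard bijection onto $D^{(q)}_i$. For disjoint classes $A,B$ we have $\tau_{A,B}=\tau_{A_0,B_0}\tau_{A_1,B_1}$.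
\end{lemma}

\begin{proof}
Since $0\le r+mi\le r+m(q-1)<qm$, the number $r+mi$ is the normalized representative of $C^{(q)}_i$, and $\theta_{C^{(q)}_i}(j)=r+mi+qmj=\theta_C(i+qj)$. Hence $\alpha_{C,D}$ sends $\theta_{C^{(q)}_i}(j)=\theta_C(i+qj)$ to $\theta_D(i+qj)=\theta_{D^{(q)}_i}(j)$. Therefore $\tau_{A,B}$ agrees with $\tau_{A_i,B_i}$ on $A_i\cup B_i$ for $i=0,1$, and these two sets are disjoint with union $A\cup B$.
\end{proof}

Let $\mathcal{P},\mathcal{Q}$ be partitions and $\beta\colon\mathcal{P}\to\mathcal{Q}$ a bijection. Let $f_\beta\in R$ be the mapping that equals $\alpha_{C,\beta(C)}$ on each $C\in\mathcal{P}$. Since compositions of standard bijections are standard,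
\begin{equation}\label{eq:functor}
f_{\beta'}f_\beta=f_{\beta'\beta}\quad\text{and}\quad f_\beta^{-1}=f_{\beta^{-1}}
\end{equation}
whenever $\beta'$ is a bijection from $\mathcal{Q}$ to a third partition. The mapping $\gamma$ in \eqref{eq:gamma} is of this form, and so is every class transposition $\tau_{A,B}$: complete $A,B$ to a partition and let $\beta$ interchange $A$ and $B$. The next lemma explains why the stabilizer of $\mathbb{N}_0$ enters: it consists of the mappings without signs and offsets.

\begin{lemma}\label{lem:S}
If $f\in S$ is affine on a class $C$, then $f|_C=\alpha_{C,f(C)}$. The group $S$ is the set of all mappings $f_\beta$, and $\mathrm{CT}\le S$.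
\end{lemma}

\begin{proof}
Let $f\in S$ be affine on $C$ with sign $\epsilon$ and offset $s$. As $f$ is a bijection with $f(\mathbb{N}_0)=\mathbb{N}_0$, we have $f(n)\ge0$ if and only if $n\ge0$. By \eqref{eq:pos} and \eqref{eq:nf}, $k\ge0\iff\epsilon k+s\ge0$ for all $k\in\mathbb{Z}$. Large $k$ exclude $\epsilon=-1$; then $k=0$ gives $s\ge0$ and $k=-1$ gives $s\le0$. So $f|_C$ is standard, and if $f$ is affine on the classes modulo $m$, then $f=f_\beta$ with $\beta(C)=f(C)$ for $C\in\mathcal{E}_m$. Conversely, $f_\beta$ sends $\theta_C(k)$ to $\theta_{\beta(C)}(k)$, so $f_\beta(n)\ge0\iff n\ge0$ by \eqref{eq:pos}, and $f_\beta\in S$. Class transpositions are of the form $f_\beta$, so $\mathrm{CT}\le S$.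
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gen}, assuming Theorem~\ref{thm:stab}]
Let $f\in R$ be affine on the classes $j(m)$, $0\le j<m$, with signs $\epsilon_j$ and offsets $s_j$. The images $D_j=f(j(m))$ form a partition. Put $e_j=0$ if $\epsilon_j=1$ and $e_j=1$ if $\epsilon_j=-1$, and let
\[
\rho=\prod_{j=0}^{m-1}\nu_{D_j}^{s_j}\,\varsigma_{D_j}^{e_j}.
\]
On $D_j$ only the $j$th factor acts, and it acts by $k\mapsto\epsilon_jk+s_j$. Thus $\rho(\theta_{D_j}(k))=\theta_{D_j}(\epsilon_jk+s_j)=f(\theta_{j(m)}(k))$, so $\rho^{-1}f$ maps each $j(m)$ onto $D_j$ by the standard bijection. By Lemma~\ref{lem:S} and Theorem~\ref{thm:stab}, $\rho^{-1}f\in S=\mathrm{CT}$, and hence $f\in\rho\,\mathrm{CT}\subseteq N$. If $f\in R^+$, then all $e_j$ are $0$, so $f$ is a product of class shifts, their inverses, and class transpositions; conversely, all of these lie in $R^+$.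
\end{proof}

\section{Partitions modulo class transpositions}\label{sec:part}

We must show that every $f_\beta$ lies in $\mathrm{CT}$. One case is immediate.

\begin{lemma}\label{lem:perm}
If $\beta$ is a permutation of a partition $\mathcal{P}$, then $f_\beta\in\mathrm{CT}$.
\end{lemma}

\begin{proof}
Write $\beta$ as a product of transpositions $(A\;B)$ of classes $A,B\in\mathcal{P}$. The mapping that belongs to $(A\;B)$ is $\tau_{A,B}$, so \eqref{eq:functor} writes $f_\beta$ as a product of class transpositions.
\end{proof}

This lemma is the only information about $\mathrm{CT}$ that we need, apart from the fact that it is a group. It shows that the membership of $f_\beta$ in $\mathrm{CT}$ depends only on the two partitions and not on $\beta$, which turns the problem into one about partitions.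

\begin{definition}
Two partitions $\mathcal{P},\mathcal{Q}$ are \emph{equivalent}, written $\mathcal{P}\sim\mathcal{Q}$, if $f_\beta\in\mathrm{CT}$ for some bijection $\beta\colon\mathcal{P}\to\mathcal{Q}$.
\end{definition}

If $\mathcal{P}\sim\mathcal{Q}$, then $f_{\beta'}\in\mathrm{CT}$ for \emph{every} bijection $\beta'\colon\mathcal{P}\to\mathcal{Q}$, because $f_{\beta'}=f_{\beta'\beta^{-1}}f_\beta$ and $\beta'\beta^{-1}$ is a permutation of $\mathcal{Q}$. By \eqref{eq:functor}, $\sim$ is an equivalence relation; we write $[\mathcal{P}]$ for the equivalence class of $\mathcal{P}$. Equivalent partitions have the same number of classes. By Lemma~\ref{lem:S}, Theorem~\ref{thm:stab} follows from the converse.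

\begin{proposition}\label{prop:equiv}
Any two partitions with the same number of classes are equivalent.
\end{proposition}

Two partitions can be compared by refining them, since both can be refined to the same $\mathcal{E}_L$. So we ask how $\sim$ behaves when a class is replaced by its $q$ pieces, which we call a \emph{$q$-splitting} (a \emph{halving} if $q=2$).

\begin{lemma}\label{lem:cancel}
Let $\mathcal{P},\mathcal{Q}$ be partitions with the same number of classes, let $A\in\mathcal{P}$, $B\in\mathcal{Q}$ and $q\ge2$. Let $\mathcal{P}'$ arise from $\mathcal{P}$ by $q$-splitting $A$, and $\mathcal{Q}'$ from $\mathcal{Q}$ by $q$-splitting $B$. Then $\mathcal{P}\sim\mathcal{Q}$ if and only if $\mathcal{P}'\sim\mathcal{Q}'$.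
\end{lemma}

\begin{proof}
Choose a bijection $\beta\colon\mathcal{P}\to\mathcal{Q}$ with $\beta(A)=B$. Define $\beta'\colon\mathcal{P}'\to\mathcal{Q}'$ by $\beta'(A^{(q)}_i)=B^{(q)}_i$ and $\beta'=\beta$ on the other classes. By Lemma~\ref{lem:split}, $f_{\beta'}=f_\beta$. Since equivalence may be tested on any one bijection, both $\mathcal{P}\sim\mathcal{Q}$ and $\mathcal{P}'\sim\mathcal{Q}'$ hold exactly when this mapping lies in $\mathrm{CT}$.
\end{proof}

For $\mathcal{P}=\mathcal{Q}$ the lemma says that, up to equivalence, it does not matter which class is split. For instance, the two halvings of $\mathcal{E}_2$ are $\{0(2),1(4),3(4)\}$ and $\{1(2),0(4),2(4)\}$, and $\tau_{0(2),1(2)}$ maps the first onto the second by standard bijections.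

Let $X$ be the set of equivalence classes of partitions with at least two classes. For $q\ge2$ define $\Phi_q\colon X\to X$ by letting $\Phi_q[\mathcal{P}]$ be the equivalence class of a partition obtained from $\mathcal{P}$ by $q$-splitting any one class. The forward implication of Lemma~\ref{lem:cancel} says that $\Phi_q$ is well defined. The backward implication says that $\Phi_q$ is \emph{injective}: if $\Phi_q[\mathcal{P}]=\Phi_q[\mathcal{Q}]$, then $|\mathcal{P}|+q-1=|\mathcal{Q}|+q-1$, so the lemma applies and gives $[\mathcal{P}]=[\mathcal{Q}]$.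

The difficulty is that two partitions reach $\mathcal{E}_L$ by splittings with different values of $q$, and Lemma~\ref{lem:cancel} cancels only splittings with the same $q$. A $q$-splitting adds $q-1$ classes, as do $q-1$ halvings, so Proposition~\ref{prop:equiv} predicts $\Phi_q=\Phi_2^{q-1}$. The smallest instance shows how to prove this.

\begin{example}\label{ex:three}
We show $\Phi_3[\mathcal{E}_2]=\Phi_2^2[\mathcal{E}_2]$, that is, $\mathcal{U}\sim\mathcal{E}_4$ for
\[
\mathcal{U}=\{0(6),2(6),4(6),1(2)\}.
\]
By injectivity it is enough to show $\Phi_3\Phi_2[\mathcal{U}]=\Phi_3\Phi_2[\mathcal{E}_4]$. We show that both sides equal $[\mathcal{W}]$, where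
\[
\mathcal{W}=\{0(12),2(12),4(12),6(12),8(12),10(12),1(2)\}.
\]

Halving $1(2)$ in $\mathcal{U}$ gives $\mathcal{U}'=\{0(6),2(6),4(6),1(4),3(4)\}$. This partition also arises from $\{0(2),1(4),3(4)\}$ by $3$-splitting $0(2)$. We saw that $\{0(2),1(4),3(4)\}\sim\{0(4),2(4),1(2)\}$, and $3$-splitting $0(4)$ in the latter gives
\[
\mathcal{U}'\sim\{0(12),4(12),8(12),2(4),1(2)\}.
\]
Now $3$-splitting $2(4)$ on the right produces $\mathcal{W}$. Hence $\Phi_3\Phi_2[\mathcal{U}]=[\mathcal{W}]$.

On the other side, $\Phi_2[\mathcal{E}_4]=\Phi_2^3[\mathcal{E}_2]$, and we may perform all three halvings inside $1(2)$, which gives $\{0(2),1(8),3(8),5(8),7(8)\}$. Then $3$-splitting $0(2)$ gives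
\[
\mathcal{V}=\{0(6),2(6),4(6),1(8),3(8),5(8),7(8)\},
\]
so $\Phi_3\Phi_2[\mathcal{E}_4]=[\mathcal{V}]$. But $\mathcal{V}$ arises from $\mathcal{U}$ by three halvings inside $1(2)$, and $\mathcal{W}$ arises from $\mathcal{U}$ by halving $0(6)$, $2(6)$ and $4(6)$. Hence $[\mathcal{V}]=\Phi_2^3[\mathcal{U}]=[\mathcal{W}]$.
\end{example}

The example uses two kinds of coincidence. The partitions $\mathcal{U}'$ and $\mathcal{V}$ are reached in two ways because splittings of different classes can be done in either order. The partition $\mathcal{W}$ is reached in two ways because the six pieces of $0(2)$ are the halves of its thirds and also the thirds of its halves; one route uses a single $3$-splitting and the other uses two. These are the relations (a) and (b) below.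

\begin{lemma}\label{lem:rel}
For every $q\ge2$ the following hold on $X$:
\[
\text{(a) }\ \Phi_2\Phi_q=\Phi_q\Phi_2,\qquad
\text{(b) }\ \Phi_2^q\,\Phi_q=\Phi_q^2\,\Phi_2,\qquad
\text{(c) }\ \Phi_q=\Phi_2^{q-1}.
\]
\end{lemma}

\begin{proof}
Let $\mathcal{P}$ be a partition with at least two classes.

(a) Choose distinct $A,B\in\mathcal{P}$. The partition obtained by $q$-splitting $A$ and halving $B$ does not depend on the order of the two steps, so it represents both $\Phi_2\Phi_q[\mathcal{P}]$ and $\Phi_q\Phi_2[\mathcal{P}]$. This is the only place where two classes are needed.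

(b) Choose $C\in\mathcal{P}$, of modulus $m$, and replace it by the $2q$ classes of modulus $2qm$ contained in it. The result arises by $q$-splitting $C$ and halving each of the $q$ pieces, so it represents $\Phi_2^q\Phi_q[\mathcal{P}]$. It also arises by halving $C$ and $q$-splitting both halves, so it represents $\Phi_q^2\Phi_2[\mathcal{P}]$.

(c) By (a) and (b), $\Phi_q\Phi_2^q=\Phi_2^q\Phi_q=\Phi_q\Phi_q\Phi_2$. As $\Phi_q$ is injective, $\Phi_2^q=\Phi_q\Phi_2=\Phi_2\Phi_q$. As $\Phi_2$ is injective, $\Phi_2^{q-1}=\Phi_q$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:equiv} and Theorem~\ref{thm:stab}]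
Let $\mathcal{P},\mathcal{Q}$ be partitions with $M$ classes each. If $M=1$, both equal $\{\mathbb{Z}\}$. Let $M\ge2$, and let $L$ be a common multiple of all moduli in $\mathcal{P}$ and $\mathcal{Q}$. Splitting each class of $\mathcal{P}$ of modulus $m<L$ into $L/m$ pieces produces $\mathcal{E}_L$. By Lemma~\ref{lem:rel}(c), $[\mathcal{E}_L]=\Phi_2^t[\mathcal{P}]$ for some $t\ge0$, and $t=L-M$ because $\Phi_2$ raises the number of classes by one. The same argument for $\mathcal{Q}$ gives
\[
\Phi_2^{L-M}[\mathcal{P}]=[\mathcal{E}_L]=\Phi_2^{L-M}[\mathcal{Q}],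
\]
and the injectivity of $\Phi_2$ yields $\mathcal{P}\sim\mathcal{Q}$. Thus every $f_\beta$ lies in $\mathrm{CT}$, and $S=\mathrm{CT}$ by Lemma~\ref{lem:S}.
\end{proof}

For $\gamma$ one can take $L=12$: both $\{0(2),1(4),3(4)\}$ and $\mathcal{E}_3$ are carried to $[\mathcal{E}_{12}]$ by $\Phi_2^9$. With Theorem~\ref{thm:stab}, the proof of Theorem~\ref{thm:gen}, and hence of the conjecture, is complete.

\section{Moving classes and small generating sets}\label{sec:transport}

Theorem~\ref{thm:stab} lets us write down elements of $\mathrm{CT}$ by prescribing them on classes. The only requirement is that some room is left over on both sides, so that the numbers of classes can be matched.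

\begin{lemma}\label{lem:transport}
\begin{enumerate}
\item[(a)] Let $g\in R$ restrict to the standard bijection $A\to A'$. Then $g\nu_Ag^{-1}=\nu_{A'}$ and $g\varsigma_Ag^{-1}=\varsigma_{A'}$. If $B$ is disjoint from $A$ and $g$ restricts to the standard bijection $B\to B'$ as well, then $g\tau_{A,B}g^{-1}=\tau_{A',B'}$.
\item[(b)] Let $A_1,\dots,A_t$ be pairwise disjoint classes whose union is not $\mathbb{Z}$, and let $B_1,\dots,B_t$ be classes with the same properties. Then there is $g\in\mathrm{CT}$ with $g|_{A_i}=\alpha_{A_i,B_i}$ for all $i$.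
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The conjugate $g\nu_Ag^{-1}$ fixes every point outside $g(A)=A'$, and it sends $\theta_{A'}(k)=g(\theta_A(k))$ to $g(\theta_A(k+1))=\theta_{A'}(k+1)$. With $-k$ in place of $k+1$ this is the computation for $\varsigma_A$. The conjugate $g\tau_{A,B}g^{-1}$ fixes every point outside $A'\cup B'$ and interchanges $g(\theta_A(k))=\theta_{A'}(k)$ and $g(\theta_B(k))=\theta_{B'}(k)$.

(b) The complements of $\bigcup A_i$ and $\bigcup B_i$ are finite disjoint unions of classes, and both are nonempty. Halving a class raises the number of classes by one, so both complements can be written with the same number of classes. This gives partitions $\mathcal{P}\supseteq\{A_1,\dots,A_t\}$ and $\mathcal{Q}\supseteq\{B_1,\dots,B_t\}$ and a bijection $\beta\colon\mathcal{P}\to\mathcal{Q}$ with $\beta(A_i)=B_i$. Take $g=f_\beta\in S=\mathrm{CT}$.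
\end{proof}

The condition on the unions is needed: a bijection of $\mathbb{Z}$ cannot map $\mathbb{Z}$ onto $0(2)$. So let $T$ be the set of all $\tau_{A,B}$ with $A\cup B\ne\mathbb{Z}$.

\begin{corollary}\label{cor:conj}
The set $T$ generates $\mathrm{CT}$. Any two elements of $T$ are conjugate by an element of $\mathrm{CT}$. The same holds for any two class shifts $\nu_D,\nu_{D'}$ and for any two class reflections $\varsigma_D,\varsigma_{D'}$ with $D,D'\ne\mathbb{Z}$.
\end{corollary}

\begin{proof}
Every class transposition is a product $\tau_{A,B}=\tau_{A_0,B_0}\tau_{A_1,B_1}$ of two elements of $T$, by Lemma~\ref{lem:split}. The remaining claims follow from Lemma~\ref{lem:transport} with $t=2$ and $t=1$.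
\end{proof}

Two identities connect the generators on a class with those on its halves. The map $k\mapsto-k$ sends $2j$ to $2(-j)$ and $2j+1$ to $2(-j-1)+1$. By Lemma~\ref{lem:split}, $\varsigma_C$ therefore acts on $C_0$ by $j\mapsto-j$ and on $C_1$ by $j\mapsto-j-1$, that is,
\begin{equation}\label{eq:refl}
\varsigma_C=\varsigma_{C_0}\,\nu_{C_1}^{-1}\,\varsigma_{C_1}.
\end{equation}
Also
\begin{equation}\label{eq:shift}
\nu_{0(1)}=\nu_{0(2)}\,\tau_{0(2),1(2)},
\end{equation}
since the right side maps $2j\mapsto2j+1\mapsto2j+1$ and $2j+1\mapsto2j\mapsto2j+2$.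

\begin{proof}[Proof of Theorem~\ref{thm:normal}(i)]
Let $G=\langle\mathrm{CT},\varsigma_{0(2)}\rangle$. By Corollary~\ref{cor:conj}, $G$ contains $\varsigma_D$ for every class $D\ne\mathbb{Z}$. For $C=0(2)$, with halves $0(4)$ and $2(4)$, identity \eqref{eq:refl} gives $\nu_{2(4)}=\varsigma_{2(4)}\varsigma_{0(2)}\varsigma_{0(4)}\in G$: on $2(4)$ this is the composition of the reflections $n\mapsto-n$ and $n\mapsto-n+4$. By Corollary~\ref{cor:conj}, $G$ contains $\nu_D$ for every $D\ne\mathbb{Z}$. Then $\nu_{0(1)}\in G$ by \eqref{eq:shift}, and $\varsigma_{0(1)}=\varsigma_{0(2)}\nu_{1(2)}^{-1}\varsigma_{1(2)}\in G$ by \eqref{eq:refl}. So $G$ contains all generators in Theorem~\ref{thm:gen}, and $G=R$.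

The group $\langle\mathrm{CT},\nu_{0(1)}\rangle\le R^+$ contains $\nu_{0(2)}=\nu_{0(1)}\tau_{0(2),1(2)}$ by \eqref{eq:shift}, hence all class shifts by Corollary~\ref{cor:conj}. It equals $R^+$ by Theorem~\ref{thm:gen}.
\end{proof}

\section{Subgroups normalized by $\mathrm{CT}(\mathbb{Z})$}\label{sec:simple}

The \emph{support} of a permutation is the set of points that it moves. Permutations with disjoint supports commute, and the support of $huh^{-1}$ is the image under $h$ of the support of $u$.

Let $H\ne1$ be normalized by $\mathrm{CT}$. By Corollary~\ref{cor:conj}, it is enough to find one element of $T$ in $H$, and all we have is an element $h\ne1$ about which nothing else is known. If $h$ moves a class $C$ off itself, two commutators with elements supported in $C$ eliminate $h$ altogether and leave a commutator of the two chosen elements. If these permute the four quarters of $C$, their commutator is an even permutation of the quarters, so it cannot be a transposition of two quarters. It can be a double transposition, however, and by Lemma~\ref{lem:split} the transposition of the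 two halves of $C$ is one.

\begin{proof}[Proof of Theorem~\ref{thm:normal}(ii)]
Let $1\ne H\le R$ be normalized by $\mathrm{CT}$, and pick $h\in H$ and $n_0\in\mathbb{Z}$ with $h(n_0)\ne n_0$. Let $h$ be affine on $n_0+m\mathbb{Z}$. By Lemma~\ref{lem:nf} there are $m'\ge1$ and $\epsilon=\pm1$ with $h(n_0+mk)=h(n_0)+\epsilon m'k$ for all $k$. Put $d=|h(n_0)-n_0|+1$, so that $d$ does not divide $h(n_0)-n_0$, and let $C=n_0+dm\mathbb{Z}$. Then $C\subseteq n_0+d\mathbb{Z}$ and $h(C)=h(n_0)+dm'\mathbb{Z}\subseteq h(n_0)+d\mathbb{Z}$. Hence $C\cap h(C)=\emptyset$, and in particular $C\ne\mathbb{Z}$.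

Let $A=C_0$ and $B=C_1$, with halves $A_0,A_1$ and $B_0,B_1$. Put
\[
u=\tau_{A_0,B_0},\qquad v=\tau_{A_0,A_1}\tau_{B_0,B_1}.
\]
Both lie in $\mathrm{CT}$ and have support in $C$. Since $\mathrm{CT}$ normalizes $H$, we have $w=[h,u]=h\,(uh^{-1}u^{-1})\in H$ and then $[w,v]=w\,(vw^{-1}v^{-1})\in H$. Write $w=u'u^{-1}$ with $u'=huh^{-1}$. The support of $u'$ lies in $h(C)$, so $u'$ commutes with $u$ and $v$, and
\[
[w,v]=u'u^{-1}\,v\,u\,u'^{-1}\,v^{-1}=u^{-1}\,(vuv^{-1}).
\]
The element $v$ maps $A_0$ onto $A_1$ and $B_0$ onto $B_1$ by standard bijections, so $vuv^{-1}=\tau_{A_1,B_1}$ by Lemma~\ref{lem:transport}(a). Therefore $[w,v]=\tau_{A_0,B_0}\tau_{A_1,B_1}=\tau_{A,B}$. As $A\cup B=C\ne\mathbb{Z}$, this is an element of $T$ in $H$. By Corollary~\ref{cor:conj}, $T\subseteq H$ and so $\mathrm{CT}\le H$. A nontrivial normal subgroup of $\mathrm{CT}$ is normalized by $\mathrm{CT}$ and hence equals $\mathrm{CT}$, so $\mathrm{CT}$ is simple.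
\end{proof}

\section{The homomorphisms $\delta$ and $\operatorname{sgn}$}\label{sec:delta}

By parts (i) and (ii) of Theorem~\ref{thm:normal}, every proper quotient of $R$ is generated by the image of $\varsigma_{0(2)}$, and every proper quotient of $R^+$ by the image of $\nu_{0(1)}$. To see that these images can survive, we need invariants that vanish on $\mathrm{CT}$. Elements of $\mathrm{CT}$ have offset $0$ on every class, so the first candidate is the sum of the offsets over a partition. Identity \eqref{eq:refl} shows that this sum depends on the partition: $\varsigma_C$ has offset $0$ on $C$, but offsets $0$ and $-1$ on the halves. The reason is that \eqref{eq:pos} divides the coordinate line at $k=-\frac12$, not at $k=0$. So we measure from that point.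

In the \emph{centered coordinate} $\kappa=k+\frac12\in\mathbb{Z}+\frac12$, the map $k\mapsto\epsilon k+s$ reads $\kappa\mapsto\epsilon(\kappa-\frac12)+s+\frac12=\epsilon\kappa+b$, where
\[
b=s+\frac{1-\epsilon}{2}=\begin{cases}s&\text{if }\epsilon=1,\\ s+1&\text{if }\epsilon=-1.\end{cases}
\]
If $f\in R$ is affine on $C$, we denote this integer by $b(f,C)$. For $\varsigma_C$ it is $1$ on $C$, and $1$ and $0$ on the halves, so the discrepancy has disappeared. In general the sum of these integers can be expressed without reference to a partition. For $f\in R$ and $n\in\mathbb{Z}$ let $\epsilon_f(n)$ be the sign of $f$ on a class that contains $n$ and on which $f$ is affine. This does not depend on the class: two such classes have infinitely many points in common, so the two affine formulas have the same slope. Let $\chi(x)=1$ for $x>0$ and $\chi(x)=0$ for $x<0$.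

\begin{lemma}\label{lem:count}
Let $f\in R$ be affine on each class of a partition $\mathcal{P}$. Then
\begin{equation}\label{eq:count}
\sum_{C\in\mathcal{P}}b(f,C)=\sum_{n\in\mathbb{Z}}\Bigl(\chi\bigl(f(n)+\tfrac12\bigr)-\chi\bigl(\epsilon_f(n)\,(n+\tfrac12)\bigr)\Bigr),
\end{equation}
where only finitely many terms on the right are nonzero. In particular, the left side does not depend on $\mathcal{P}$.
\end{lemma}

\begin{proof}
Fix $C\in\mathcal{P}$, let $\epsilon$ be the sign of $f$ on $C$ and let $b=b(f,C)$. Let $n\in C$ have centered coordinate $\kappa$. By \eqref{eq:pos}, $n+\frac12$ has the same sign as $\kappa$, and $f(n)+\frac12$ has the same sign as the centered coordinate $\epsilon\kappa+b$ of $f(n)$ in $f(C)$. So the term for $n$ is $\chi(\lambda+b)-\chi(\lambda)$ with $\lambda=\epsilon\kappa$, and $\lambda$ runs through $\mathbb{Z}+\frac12$ as $n$ runs through $C$. If $b\ge0$, the term is $1$ for the $b$ values with $-b<\lambda<0$ and $0$ otherwise. If $b<0$, it is $-1$ for the $|b|$ values with $0<\lambda<-b$ and $0$ otherwise. In both cases the terms for $n\in C$ add up to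 $b$.
\end{proof}

Let $\delta(f)\in\mathbb{Z}$ denote the common value in \eqref{eq:count}, and let $\operatorname{sgn}(f)=(-1)^{\delta(f)}$. For $f\in R^+$ the right side of \eqref{eq:count} is
\[
\delta(f)=|\{n<0: f(n)\ge0\}|-|\{n\ge0: f(n)<0\}|,
\]
the net number of integers that $f$ carries from the negative to the nonnegative side.

\begin{lemma}\label{lem:hom}
The maps $\delta\colon R^+\to\mathbb{Z}$ and $\operatorname{sgn}\colon R\to\{\pm1\}$ are homomorphisms. We have $\delta(\nu_C)=\delta(\varsigma_C)=1$ for every class $C$, and $\delta(f)=0$ for $f\in\mathrm{CT}$.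
\end{lemma}

\begin{proof}
Let $f,g\in R$ be affine on the classes modulo $m_f$ and $m_g$, respectively. We need a partition on which $f$ and $gf$ can be computed together. A class $C$ modulo $m_fm_g$ has the form $n_0+m_fm_g\mathbb{Z}$, and by Lemma~\ref{lem:nf} we have $f(n_0+m_fk)=f(n_0)\pm m'k$ for some $m'\ge1$. So $f(C)=f(n_0)+m'm_g\mathbb{Z}$ lies in a class modulo $m_g$, and $g$ is affine on $f(C)$. If $f$ acts on $C$ by $\kappa\mapsto\epsilon\kappa+b$ and $g$ acts on $f(C)$ by $\kappa\mapsto\epsilon'\kappa+b'$, then $gf$ acts on $C$ by $\kappa\mapsto\epsilon'\epsilon\kappa+(\epsilon'b+b')$. Thus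
\[
b(gf,C)=\epsilon'\,b(f,C)+b(g,f(C)),
\]
where $\epsilon'$ is the sign of $g$ on $f(C)$. Sum over $C\in\mathcal{E}_{m_fm_g}$; the images $f(C)$ form a partition, so the last terms add up to $\delta(g)$. If $g\in R^+$, every $\epsilon'$ is $1$ and $\delta(gf)=\delta(f)+\delta(g)$. In general $\epsilon'b\equiv b\pmod2$, so $\delta(gf)\equiv\delta(f)+\delta(g)\pmod2$.

For $C=r(m)$ compute on $\mathcal{E}_m$. On $C$ the shift $\nu_C$ has $\epsilon=1$, $s=1$ and the reflection $\varsigma_C$ has $\epsilon=-1$, $s=0$, so $b=1$ in both cases, and $b=0$ on the other classes. Elements of $\mathrm{CT}\le S$ have $\epsilon=1$, $s=0$ on every class by Lemma~\ref{lem:S}.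
\end{proof}

On all of $R$ only the parity of $\delta$ can be multiplicative, since $\varsigma_C^2=1$ while $\delta(\varsigma_C)=1$.

\section{The normal subgroups of $R$ and $R^+$}\label{sec:normal}

Parts (iii) and (iv) of Theorem~\ref{thm:normal} have the same proof, and we give it once. Let the data $G,\Lambda,\varphi,y,y_F$, where $F$ denotes a class, be one of the two rows
\[
\begin{array}{lllll}
G=R, & \Lambda=\{\pm1\}, & \varphi=\operatorname{sgn}, & y=\varsigma_{0(2)}, & y_F=\varsigma_F,\\[2pt]
G=R^+, & \Lambda=\mathbb{Z}, & \varphi=\delta, & y=\nu_{0(1)}, & y_F=\nu_F,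
\end{array}
\]
and let $G_0=\ker\varphi$, so that $G_0=K$ in the first case and $G_0=K^+$ in the second. We write the cyclic group $\Lambda$ multiplicatively. In both cases:
\begin{enumerate}
\item[(a)] $G=\langle\mathrm{CT},y\rangle$, by Theorem~\ref{thm:normal}(i);
\item[(b)] $\mathrm{CT}\le G_0$, and $\varphi$ maps $\langle y\rangle$ isomorphically onto $\Lambda$, because $\varsigma_{0(2)}$ is an involution with $\operatorname{sgn}(\varsigma_{0(2)})=-1$ and $\delta(\nu_{0(1)}^e)=e$ for $e\in\mathbb{Z}$, by Lemma~\ref{lem:hom};
\item[(c)] for every class $F$, the element $y_F\in G$ has support in $F$, and $\varphi(y_F)$ generates $\Lambda$, by Lemma~\ref{lem:hom}.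
\end{enumerate}

\begin{proposition}\label{prop:both}
Every nontrivial normal subgroup of $G$ contains $G_0$. The group $G_0$ is simple, $G_0=[G,G]$, and $G=G_0\rtimes\langle y\rangle$.
\end{proposition}

\begin{proof}
Let $J$ be the normal closure of $\mathrm{CT}$ in $G$, the smallest normal subgroup of $G$ that contains $\mathrm{CT}$.

\emph{Step 1: $J=G_0$.} By (b), $J\le G_0$. As $J$ is normal, $J\langle y\rangle$ is a subgroup; it contains $\mathrm{CT}$ and $y$, so it equals $G$ by (a). Let $x\in G_0$ and write $x=jy^e$ with $j\in J$. Then $\varphi(y^e)=\varphi(j)^{-1}\varphi(x)=1$, so $y^e=1$ by (b) and $x\in J$.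

\emph{Step 2: normal subgroups of $G$.} A nontrivial normal subgroup $H$ of $G$ is normalized by $\mathrm{CT}\le G$, so $\mathrm{CT}\le H$ by Theorem~\ref{thm:normal}(ii), and hence $G_0=J\le H$.

\emph{Step 3: $G_0$ is simple.} Let $H$ be a nontrivial normal subgroup of $G_0$. Since $\mathrm{CT}\le G_0$, Theorem~\ref{thm:normal}(ii) gives $\mathrm{CT}\le H$. We cannot conclude as in Step~2, because $H$ is only known to be stable under conjugation by $G_0$. So we move the conjugating elements into $G_0$, using the room outside the support of an element of $T$. As $T$ generates $\mathrm{CT}$, the group $J$ is generated by the elements $g\tau g^{-1}$ with $\tau=\tau_{A,B}\in T$ and $g\in G$. Given such $\tau$ and $g$, choose a class $F$ in the nonempty complement of $A\cup B$. By (c), $y_F$ commutes with $\tau$, and there is $e\in\mathbb{Z}$ with $\varphi(y_F)^e=\varphi(g)^{-1}$. Then $g'=gy_F^e$ lies in $G_0$ and $g\tau g^{-1}=g'\tau g'^{-1}\in H$. Hence $H$ contains all generators of $J=G_0$, so $H=G_0$. Also $G_0\ne1$ since it contains $\mathrm{CT}$.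

\emph{Step 4: commutator subgroup and complement.} The group $G$ is not abelian: $\tau_{1(3),2(3)}\tau_{0(3),1(3)}$ sends $0$ to $2$, while $\tau_{0(3),1(3)}\tau_{1(3),2(3)}$ sends $0$ to $1$. So $[G,G]$ is a nontrivial normal subgroup and contains $G_0$ by Step~2. It is contained in $G_0$ because $\Lambda$ is abelian. Finally, $G=G_0\langle y\rangle$ by Step~1 and $G_0\cap\langle y\rangle=1$ by (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:normal}(iii) and (iv)]
By (b), $\varphi$ is an epimorphism, and by Proposition~\ref{prop:both} its kernel is simple, equals $[G,G]$, and has the complement $\langle y\rangle$. Hence $G^{ab}=G/G_0\cong\Lambda$. The subgroups of $G$ that contain $\ker\varphi$ are the preimages under $\varphi$ of the subgroups of $\Lambda$, and they are normal because $\Lambda$ is abelian. By Proposition~\ref{prop:both}, these preimages and the trivial group are all the normal subgroups of $G$. For $\Lambda=\{\pm1\}$ the preimages are $K$ and $R$. For $\Lambda=\mathbb{Z}$ they are the groups $\delta^{-1}(d\mathbb{Z})$ with $d\ge0$.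
\end{proof}

\begin{remark}
The three simple groups in Theorem~\ref{thm:normal} form a strictly increasing chain $\mathrm{CT}<K^+<K$. The element $\nu_{0(2)}\nu_{1(2)}^{-1}$ has $\delta=0$ but sends $1$ to $-1$, so it lies in $K^+$ and not in $S=\mathrm{CT}$. The element $\nu_{0(1)}^2$ has $\delta=2$, so it lies in $K$ and not in $K^+$. In particular, $\mathrm{CT}$ is normal neither in $R^+$ nor in $R$. Nor is $R^+$ normal in $R$, since it contains $\nu_{0(1)}\notin K$ and does not contain $\varsigma_{0(2)}$.
\end{remark}

\begin{thebibliography}{1}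

\bibitem{rcwa}
\emph{Residue Class-Wise Affine Groups},
\texttt{https://github.com/ThomasBreuer/rcwa}.

\end{thebibliography}
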